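\title{Elementary completion of the coordinate vector on an affine quadric, and the Sum of Squares Conjecture}

\begin{abstract}
Let $K$ be a field, $n\ge 2$, $m\ge 0$, $n+m\ge 3$, and let $A$ be the coordinate ring of the quadric $x_1^2+\dots+x_n^2+y_1z_1+\dots+y_mz_m=1$. The Sum of Squares Conjecture predicts that the unimodular vector $(x_1,\dots,x_n,y_1,\dots,y_m)$ is the first column of a product of elementary matrices over $A$ if and only if $-1$ is a sum of $n-1$ squares in $K$. We show that the correct condition is that $-1$ be a sum of $2^{\lceil\log_2 n\rceil}$ squares, so that the conjecture fails already for $K=\mathbb F_3$, $n=2$, $m=1$. More generally, when the sum of squares is replaced by a nondegenerate form $q=x_1^2+q'$ in characteristic different from $2$, the condition is that $-1$ be a product of values of $q$. Sufficiency is proved by explicit matrices. Necessity uses Chow groups with coefficients in Milnor $K$-theory and Knebusch's norm principle.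
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $R$ be a commutative ring with $1$. Vectors in $R^N$ are columns, written $(v_1,\dots,v_N)$ in running text, and $e_1,\dots,e_N$ is the standard basis. A vector is \emph{unimodular} if its coordinates generate the unit ideal, and \emph{completable} if it is the first column of a matrix in $\mathrm{GL}_N(R)$. Let $\mathrm E_N(R)\subset\mathrm{GL}_N(R)$ be the subgroup generated by the elementary matrices $I+aE_{ij}$ with $i\ne j$ and $a\in R$. A vector $v$ is \emph{elementarily completable} if it is the first column of a matrix in $\mathrm E_N(R)$, that is, if $v\in\mathrm E_N(R)e_1$. In other words, $v$ can be brought to $e_1$ by repeatedly adding a multiple of one coordinate to another: Gaussian elimination succeeds on $v$.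

Let $K$ be a field, $n\ge2$, $m\ge0$, $N=n+m\ge3$; such a pair $(n,m)$ is called \emph{admissible}. Consider the ring
\begin{equation}\label{eq:ring}
K[X_1,\dots,X_n,Y_1,\dots,Y_m,Z_1,\dots,Z_m]\big/\big\langle X_1^2+\dots+X_n^2+Y_1Z_1+\dots+Y_mZ_m-1\big\rangle,
\end{equation}
denote the classes of the indeterminates by lowercase letters, and let
\[
v=(x_1,\dots,x_n,y_1,\dots,y_m).
\]
The relation $\sum x_i\cdot x_i+\sum z_j\cdot y_j=1$ shows that $v$ is unimodular. It is the universal vector of its kind: a vector $(a,b)$ over a $K$-algebra that satisfies $\sum a_i^2+\sum b_jc_j=1$ for some $c$ is the image of $v$ under a ring homomorphism, so it is elementarily completable as soon as $v$ is. For which fields $K$ is $v$ elementarily completable?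

Two cases suggest an answer. If $-1$ is a sum of $n-1$ squares in $K$, then $v$ is elementarily completable \cite[Proposition~197]{Yengui}. This hypothesis says that the form $x_1^2+\dots+x_n^2$ has a nontrivial zero over $K$, and we recover the statement in Proposition~\ref{prop:isotropic} and Section~\ref{sec:squares}. If $K=\mathbb R$, then $v$ is not elementarily completable. Indeed, suppose that $v=Ee_1$ with $E=\prod_k(I+a_kE_{i_kj_k})$, and restrict to the unit sphere $S^{N-1}$ cut out by $z_j=y_j$. Then $t\mapsto\prod_k(I+ta_kE_{i_kj_k})e_1$ is a homotopy from a constant map to the inclusion $S^{N-1}\to\mathbb R^N\setminus0$, and this inclusion is not null-homotopic. The obstruction concerns elementary matrices and not mere completability: for $n=4$, $m=0$, the matrix $Q$ with columns $v$, $(-x_2,x_1,x_4,-x_3)$, $(-x_3,-x_4,x_1,x_2)$, $(-x_4,x_3,-x_2,x_1)$ satisfies ${}^tQQ=I$.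

One is led to guess that a nontrivial zero of the form is the only way around the obstruction. This is the Sum of Squares Conjecture of \cite{Yengui}:
\begin{quote}
\emph{For every field $K$ and every admissible $(n,m)$, the vector $v$ is elementarily completable over the ring \eqref{eq:ring} if and only if $-1$ is a sum of $n-1$ squares in $K$.}
\end{quote}
The conjecture is false, and the correct condition is the following.

\begin{theorem}\label{thm:squares}
Let $K$ be any field, $n\ge2$, $m\ge0$, $n+m\ge3$, and let $r$ be defined by $2^{r-1}<n\le2^r$. The vector $(x_1,\dots,x_n,y_1,\dots,y_m)$ is elementarily completable over the ring \eqref{eq:ring} if and only if $-1$ is a sum of $2^r$ squares in $K$.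
\end{theorem}

The power of $2$ is explained by a statement about arbitrary quadratic forms that represent $1$. For a quadratic form $q$ in $n$ variables over $K$, let $D(q)=D_K(q)\subset K^*$ be the set of nonzero values of $q$ on $K^n$ and let $\langle D(q)\rangle$ be the subgroup of $K^*$ that it generates.

\begin{theorem}\label{thm:main}
Let $K$ be a field of characteristic different from $2$, $n\ge2$, $m\ge0$, $N=n+m\ge3$. Let $q(x)=x_1^2+q'(x_2,\dots,x_n)$ be a nondegenerate quadratic form over $K$ and
\[
A=K[X_1,\dots,X_n,Y_1,\dots,Y_m,Z_1,\dots,Z_m]\big/\big\langle q(X)+Y_1Z_1+\dots+Y_mZ_m-1\big\rangle .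
\]
Then $v=(x_1,\dots,x_n,y_1,\dots,y_m)$ is elementarily completable over $A$ if and only if $-1\in\langle D(q)\rangle$.
\end{theorem}

So the obstruction seen over $\mathbb R$ is the class of $-1$ in the group $K^*/\langle D(q)\rangle$, which for $K=\mathbb R$ and $q$ positive definite is the group of signs. This class can vanish although $q$ has no nontrivial zero.

The \emph{level} $s(K)$ of a field is the least number of squares with sum $-1$, and $s(K)=\infty$ if $-1$ is not a sum of squares.

\begin{corollary}\label{cor:level}
Let $K$ be a field and $(n,m)$ an admissible pair. The equivalence predicted by the Sum of Squares Conjecture fails for $(K,n,m)$ if and only if $s(K)/2<n\le s(K)<\infty$. It holds for all admissible pairs if and only if $s(K)\in\{1,\infty\}$. For every $n\ge2$ it fails over some field.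
\end{corollary}

Section~\ref{sec:example} treats by hand the smallest counterexample, $K=\mathbb F_3$, $n=2$, $m=1$. Section~\ref{sec:if} extends the computation to a proof of sufficiency in Theorem~\ref{thm:main}; up to that point the paper is elementary and self-contained. Section~\ref{sec:onlyif} proves necessity by an algebraic version of the homotopy argument above, and Section~\ref{sec:squares} returns to sums of squares.

\section{Elementary moves}\label{sec:moves}

\begin{lemma}\label{lem:spare}
Let $N\ge2$ and $v\in R^N$. If some $N-1$ of the coordinates of $v$ generate the unit ideal, then $v\in\mathrm E_N(R)e_1$. This applies in particular when one coordinate is a unit.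
\end{lemma}

\begin{proof}
Let $1=\sum_{k\ne j}a_kv_k$. Adding $(1-v_j)a_kv_k$ to the $j$-th coordinate for each $k\ne j$ turns this coordinate into $1$, and subtracting multiples of it from the others gives $e_j$. If $j\ne1$, two more moves give $e_j+e_1$ and then $e_1$.
\end{proof}

We want to make linear changes of coordinates with constant coefficients freely. The next lemma shows that they do not affect the problem.

\begin{lemma}\label{lem:constant}
Let $K$ be a field, $R$ a $K$-algebra and $N\ge2$. Then $G=\mathrm E_N(R)\,\mathrm{GL}_N(K)$ is a group, and $Ge_1=\mathrm E_N(R)e_1$.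
\end{lemma}

\begin{proof}
By Gaussian elimination over $K$, each element of $\mathrm{GL}_N(K)$ is the product of an element of $\mathrm E_N(K)$ and a diagonal matrix. Conjugation by $\mathrm{diag}(d_1,\dots,d_N)$ sends $I+aE_{ij}$ to $I+d_iad_j^{-1}E_{ij}$. Hence $\mathrm{GL}_N(K)$ normalizes $\mathrm E_N(R)$, and $G$ is a group. For $g\in\mathrm{GL}_N(K)$ the vector $ge_1\in K^N\setminus0$ has a unit coordinate, so $ge_1\in\mathrm E_N(R)e_1$ by Lemma~\ref{lem:spare}.
\end{proof}

We write $v\sim v'$ if $v'\in Gv$. This is an equivalence relation, and $v$ is elementarily completable if and only if $v\sim e_1$.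

The following identity supplies elements of $\mathrm E_N(R)$ that are not visibly elementary. It costs one extra row and column.

\begin{lemma}\label{lem:rankone}
Let $N\ge2$, let $c$ be a column and $r$ a row of length $N-1$ over $R$ with $rc=0$. Then $(I+cr)\oplus(1)\in\mathrm E_N(R)$. In particular, if $N\ge3$ and $c$, $r$ have length $2$ with $rc=0$, then $(I_2+cr)\oplus I_{N-2}\in\mathrm E_N(R)$.
\end{lemma}

\begin{proof}
The matrices $P=\begin{pmatrix}I&c\\0&1\end{pmatrix}$ and $S=\begin{pmatrix}I&0\\r&1\end{pmatrix}$ are products of elementary matrices, and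
\[
PS\cdot P^{-1}S^{-1}=\begin{pmatrix}I+cr&c\\r&1\end{pmatrix}\begin{pmatrix}I+cr&-c\\-r&1\end{pmatrix}
=\begin{pmatrix}I+cr+c(rc)r&-c(rc)\\(rc)r&1-rc\end{pmatrix}
=\begin{pmatrix}I+cr&0\\0&1\end{pmatrix}.
\]
For the second statement, extend $c$ and $r$ by zeros to length $N-1$.
\end{proof}

We also recall some facts on quadratic forms over a field $K$ of characteristic different from $2$. A form $q$ is \emph{isotropic} if it has a nontrivial zero and \emph{anisotropic} otherwise. A nondegenerate isotropic form can be written $h_1h_2+q''(h_3,\dots,h_n)$ in suitable linear coordinates $h_1,\dots,h_n$; hence it is \emph{universal}, that is, $D(q)=K^*$. For any $q$ the set $D(q)$ is stable under multiplication by nonzero squares, and $d^{-1}=d\cdot(d^{-1})^2$, so every element of $\langle D(q)\rangle$ is a product of elements of $D(q)$.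

\section{A shear along a conic and the smallest counterexample}\label{sec:example}

Throughout this section and the next, $\operatorname{char}K\ne2$. Fix $\lambda\in K^*$ and let $L=K\oplus Ki$ with $i^2=-\lambda$. For a $K$-algebra $R$ let $R_L=R\otimes_KL=R\oplus Ri$, with the conjugation $\overline{a+bi}=a-bi$, the multiplicative norm $\mathcal N(\eta)=\eta\bar\eta$, so that $\mathcal N(a+bi)=a^2+\lambda b^2$, and the trace $\operatorname{Tr}(\eta)=\eta+\bar\eta$. We identify $R_L$ with $R^2$ by $a+bi\leftrightarrow(a,b)$ and, for $N\ge3$, write vectors of $R^N$ as pairs $(\eta,w)$ with $\eta\in R_L$ and $w\in R^{N-2}$. Fix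
\begin{equation}\label{eq:setting}
\begin{gathered}
w\in R^{N-2},\qquad J=\text{the ideal generated by the entries of }w,\\
\zeta=\zeta_1+\zeta_2i\in R_L\ \text{ with }\ \mathcal N(\zeta)\equiv1\bmod J .
\end{gathered}
\end{equation}
Congruences modulo $J$ between vectors or matrices are meant entrywise. If $\eta\equiv\eta'\bmod J$, then $(\eta',w)$ is obtained from $(\eta,w)$ by adding multiples of the entries of $w$ to the first two coordinates. So only $\eta$ modulo $J$ matters.

The model is the ring \eqref{eq:ring} for $n=2$, $m=1$, with $\lambda=1$, $\zeta=x_1+x_2i$ and $w=y_1$. There $v=(\zeta,w)$, and modulo $J$ the element $\zeta$ is the generic point of the circle $x_1^2+x_2^2=1$. We want to move $\zeta$ to a nonzero constant. Rather than act on all of $R_L$, we look for operations that preserve the small family of elements $\alpha\zeta-\beta$ with $\alpha,\beta\in L$, which contains both $\zeta$ and the constants. Multiplication by an element of $L$ preserves this family. So does, modulo $J$, the $R$-linear map $\eta\mapsto\zeta\bar\eta$, because $\zeta\bar\zeta\equiv1$.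 The combination
\[
\mu_\zeta(\eta)=-i\,(\eta+\zeta\bar\eta)
\]
is the useful one, since its square vanishes modulo $J$. On the family it acts by
\begin{equation}\label{eq:mu}
\mu_\zeta(\alpha\zeta-\beta)\equiv-i\bigl((\alpha-\bar\beta)\zeta+(\bar\alpha-\beta)\bigr)\bmod J .
\end{equation}

If the matrix of $\mu_\zeta$ were congruent to a product $cr$ with $rc=0$, Lemma~\ref{lem:rankone} would show at once that the shear $1+t\mu_\zeta$ is induced by an element of $\mathrm E_N(R)$. This is too much to ask. Over $\mathbb R$, at the point $\zeta=e^{i\vartheta}$ of the circle, we have $\mu_\zeta(1)=-2\cos(\vartheta/2)\,ie^{i\vartheta/2}$ and $\mu_\zeta(i)=-2\sin(\vartheta/2)\,ie^{i\vartheta/2}$. The image of $\mu_\zeta$ is thus the line $\mathbb R\,ie^{i\vartheta/2}$, which makes a half turn along the circle and has no nowhere vanishing generator $c$. It does have a generator away from $\zeta=1$ and another away from $\zeta=-1$, and the proof below combines them with the partition of unity $1=\frac12(\zeta_1+1)-\frac12(\zeta_1-1)$.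

\begin{lemma}\label{lem:shear}
In the setting \eqref{eq:setting}, let $\eta,\eta'\in R_L$ and $t\in K$ satisfy $\eta'\equiv\eta+t\mu_\zeta(\eta)\bmod J$. Then $(\eta',w)\in\mathrm E_N(R)\,(\eta,w)$.
\end{lemma}

\begin{proof}
We have $\mu_\zeta(1)=-i(1+\zeta)=\lambda\zeta_2-(\zeta_1+1)i$ and $\mu_\zeta(i)=\lambda(1-\zeta)$, so the matrix of $\mu_\zeta$ in the basis $1,i$ is
\[
M=\begin{pmatrix}\lambda\zeta_2&-\lambda(\zeta_1-1)\\-(\zeta_1+1)&-\lambda\zeta_2\end{pmatrix}.
\]
Its trace is $0$, so $M^2=-\det(M)I=\lambda(\mathcal N(\zeta)-1)I\equiv0$. Put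
\[
C=\lambda\begin{pmatrix}\zeta_1-1\\ \zeta_2\end{pmatrix}\begin{pmatrix}\zeta_2&-(\zeta_1-1)\end{pmatrix},\qquad
C'=\begin{pmatrix}\lambda\zeta_2\\-(\zeta_1+1)\end{pmatrix}\begin{pmatrix}\zeta_1+1&\lambda\zeta_2\end{pmatrix}.
\]
The matrix $(\zeta_1-1)M-C$ has the entry $-(\zeta_1^2-1)-\lambda\zeta_2^2=1-\mathcal N(\zeta)$ in position $(2,1)$ and zeros elsewhere. The matrix $(\zeta_1+1)M-C'$ has the entry $-\lambda(\zeta_1^2-1)-\lambda^2\zeta_2^2=\lambda(1-\mathcal N(\zeta))$ in position $(1,2)$ and zeros elsewhere. Thus $C\equiv(\zeta_1-1)M$ and $C'\equiv(\zeta_1+1)M$, and since $M^2\equiv0$,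
\[
\bigl(I-\tfrac t2C\bigr)\bigl(I+\tfrac t2C'\bigr)\equiv I+\tfrac t2\bigl((\zeta_1+1)-(\zeta_1-1)\bigr)M=I+tM\bmod J .
\]
In both $C$ and $C'$ the row times the column is zero in $R$ itself, not only modulo $J$. By Lemma~\ref{lem:rankone}, which needs $N\ge3$, the matrices $(I-\frac t2C)\oplus I_{N-2}$ and $(I+\frac t2C')\oplus I_{N-2}$ lie in $\mathrm E_N(R)$. Their product sends $(\eta,w)$ to $(\eta'',w)$ with $\eta''\equiv\eta+t\mu_\zeta(\eta)\equiv\eta'\bmod J$.
\end{proof}

Two shears suffice to refute the conjecture.

\begin{example}\label{ex:F3}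
Let $n=2$, $m=1$, $\lambda=1$, $\zeta=x_1+x_2i$, $w=y_1$, and suppose that $K$ contains an element $t$ with $2t^2=-1$. By \eqref{eq:mu} with $(\alpha,\beta)=(1,0)$ we have $\mu_\zeta(\zeta)\equiv-i(\zeta+1)$, hence
\[
\zeta-t\mu_\zeta(\zeta)\equiv(1+ti)\zeta+ti=:\eta .
\]
The element $-\zeta$ also has norm $\equiv1$, so Lemma~\ref{lem:shear} applies to $\mu_{-\zeta}$. Since $\zeta\bar\eta\equiv(1-ti)-ti\zeta$, we get $\mu_{-\zeta}(\eta)=-i(\eta-\zeta\bar\eta)\equiv-i\bigl((1+2ti)\zeta-(1-2ti)\bigr)$ and
\[
\eta+t\mu_{-\zeta}(\eta)\equiv\bigl(1+ti-ti(1+2ti)\bigr)\zeta+ti+ti(1-2ti)=(1+2t^2)\zeta+2t^2+2ti=-1+2ti .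
\]
Therefore the vectors
\[
(x_1,x_2,y_1),\qquad(x_1-tx_2,\;tx_1+x_2+t,\;y_1),\qquad(-1,2t,y_1),\qquad e_1
\]
lie in one orbit of $\mathrm E_3(A)$, the last step by Lemma~\ref{lem:spare}. For $K=\mathbb F_3$ take $t=1$; the intermediate vectors are $(x_1-x_2,x_1+x_2+1,y_1)$ and $(-1,-1,y_1)$. So $v$ is elementarily completable, while $-1$ is not a square in $\mathbb F_3$, that is, not a sum of $n-1=1$ square. This disproves the Sum of Squares Conjecture. In characteristic $0$ the field $\mathbb Q(\sqrt{-2})$ with $t=\sqrt{-2}/2$ serves equally well: $(a+b\sqrt{-2})^2=-1$ forces $ab=0$ and then $a^2=-1$ or $2b^2=1$, which is impossible in $\mathbb Q$.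
\end{example}

In the example the pair $(\alpha,\beta)$ moves along $(1,0)\to(1+ti,-ti)\to(0,1-2ti)$, and the quantity $\mathcal N(\alpha)-\mathcal N(\beta)$ takes the values $1$, $(1+t^2)-t^2=1$ and $-(1+4t^2)=1$. It is constant, and a pair with $\alpha=0$ can be reached because $-1$ is a norm from $L$. The next section shows that this quantity is the only constraint.

\section{Sufficiency: products of values of the form}\label{sec:if}

\subsection*{Moving a circle}
Keep the setting \eqref{eq:setting} and assume in addition that $-\lambda$ is not a square in $K$. Then $L$ is a field and $\mathcal N(\alpha)\ne0$ for $\alpha\in L^*$. For $\alpha,\beta\in L$ put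
\[
\rho_\zeta(\alpha,\beta)=(\alpha\zeta-\beta,\,w)\in R^N,\qquad h(\alpha,\beta)=\mathcal N(\alpha)-\mathcal N(\beta)\in K .
\]
For $L=\mathbb C$, the point $\alpha\zeta-\beta$ runs through the circle with center $-\beta$ and radius $|\alpha|$, and the sign of $h$ tells whether the origin lies inside or outside it. Multiplication by $\gamma\in L^*$ on the first two coordinates is an element of $\mathrm{GL}_N(K)$, so
\begin{equation}\label{eq:gamma}
\rho_\zeta(\alpha,\beta)\sim\rho_\zeta(\gamma\alpha,\gamma\beta),\qquad h(\gamma\alpha,\gamma\beta)=\mathcal N(\gamma)\,h(\alpha,\beta).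
\end{equation}
We show that pairs with the same nonzero value of $h$ give equivalent vectors. The function $h$ is a quadratic form on the four-dimensional $K$-vector space $L^2$. A shear moves $(\alpha,\beta)$ along a line contained in a level set of $h$, and any two points of a level set $h=c\ne0$ are joined by a chain of such lines.

\begin{lemma}\label{lem:line}
Let $(\alpha,\beta),(\delta,\varepsilon)\in L^2$ satisfy $h(\delta,\varepsilon)=0$ and $h(\alpha+\delta,\beta+\varepsilon)=h(\alpha,\beta)\ne0$. Then $\rho_\zeta(\alpha,\beta)\sim\rho_\zeta(\alpha+\delta,\beta+\varepsilon)$.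
\end{lemma}

\begin{proof}
Since $\mathcal N(\delta)=\mathcal N(\varepsilon)$ and $L$ is a field, either $\delta=\varepsilon=0$, and there is nothing to prove, or both are nonzero. In the second case we normalize $\delta$ and $\varepsilon$ to $1$ by rotating $\zeta$. Put $\zeta'=(\delta/\varepsilon)\zeta$, $\hat\alpha=\alpha/\delta$, $\hat\beta=\beta/\varepsilon$. Then $\mathcal N(\zeta')=\mathcal N(\zeta)\equiv1\bmod J$ and
\[
\varepsilon^{-1}(\alpha\zeta-\beta)=\hat\alpha\zeta'-\hat\beta,\qquad
\varepsilon^{-1}\bigl((\alpha+\delta)\zeta-(\beta+\varepsilon)\bigr)=(\hat\alpha+1)\zeta'-(\hat\beta+1).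
\]
Multiplication by $\varepsilon^{-1}$ on the first two coordinates lies in $\mathrm{GL}_N(K)$, so it suffices to prove $\rho_{\zeta'}(\hat\alpha,\hat\beta)\sim\rho_{\zeta'}(\hat\alpha+1,\hat\beta+1)$. Dividing the hypothesis by $\mathcal N(\delta)=\mathcal N(\varepsilon)$ gives $h(\hat\alpha+1,\hat\beta+1)=h(\hat\alpha,\hat\beta)\ne0$. As $\mathcal N(\hat\alpha+1)=\mathcal N(\hat\alpha)+\operatorname{Tr}\hat\alpha+1$, and likewise for $\hat\beta$, we get $\operatorname{Tr}\hat\alpha=\operatorname{Tr}\hat\beta$. Thus $\hat\alpha=s+ai$ and $\hat\beta=s+bi$ with $s,a,b\in K$, and $h(\hat\alpha,\hat\beta)=\lambda(a^2-b^2)\ne0$ gives $a+b\ne0$. By \eqref{eq:mu},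
\[
\mu_{\zeta'}(\hat\alpha\zeta'-\hat\beta)\equiv-i\bigl((a+b)i\,\zeta'-(a+b)i\bigr)=\lambda(a+b)(\zeta'-1)\bmod J .
\]
Lemma~\ref{lem:shear} with $t=1/(\lambda(a+b))$ adds $\zeta'-1$ to $\hat\alpha\zeta'-\hat\beta$, as required.
\end{proof}

\begin{lemma}\label{lem:level}
If $h(\alpha,\beta)=h(\alpha^*,\beta^*)\ne0$, then $\rho_\zeta(\alpha,\beta)\sim\rho_\zeta(\alpha^*,\beta^*)$.
\end{lemma}

\begin{proof}
We identify $h$ with the determinant on $2\times2$ matrices. For $\alpha=a_1+a_2i$ and $\beta=b_1+b_2i$ let
\[
\Phi(\alpha,\beta)=\begin{pmatrix}a_1-b_1&-\lambda(a_2-b_2)\\a_2+b_2&a_1+b_1\end{pmatrix}.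
\]
Since $2$ and $\lambda$ are invertible, $\Phi\colon L^2\to\mathrm M_2(K)$ is a $K$-linear isomorphism, and $\det\Phi(\alpha,\beta)=a_1^2-b_1^2+\lambda(a_2^2-b_2^2)=h(\alpha,\beta)$. Let $B=\Phi(\alpha,\beta)$ and $B^*=\Phi(\alpha^*,\beta^*)$. Then $B^{-1}B^*\in\mathrm{SL}_2(K)$, which equals $\mathrm E_2(K)$ by Gaussian elimination. So there is a chain $B=B_0,B_1,\dots,B_l=B^*$ with $B_k=B_{k-1}(I+t_kE_{i_kj_k})$. All $B_k$ have the same nonzero determinant, and $B_k-B_{k-1}=t_kB_{k-1}E_{i_kj_k}$ has determinant $0$. Lemma~\ref{lem:line} applies to each step of the chain $\Phi^{-1}(B_k)$.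
\end{proof}

\subsection*{The two cases of the theorem}
Let $K$, $q$, $A$, $v$ be as in Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:isotropic}
If $q$ is isotropic, then $v$ is elementarily completable and $-1\in D(q)$.
\end{proposition}

\begin{proof}
Write $q=h_1h_2+q''(h_3,\dots,h_n)$ in suitable linear coordinates. Then $v\sim(h_1,\dots,h_n,y)$, where the $h_k$ are now evaluated at $x$ and $y=(y_1,\dots,y_m)$. The relation $h_1h_2+q''(h_3,\dots,h_n)+\sum y_jz_j=1$ shows that the coordinates other than $h_2$ generate the unit ideal, and Lemma~\ref{lem:spare} applies. Finally, $q$ is universal.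
\end{proof}

Let now $q$ be anisotropic. By \eqref{eq:gamma} and Lemma~\ref{lem:level}, within one field $L$ we can multiply $h$ by any nonzero norm from $L$. A given value $d\in D(q)$ is a norm from a field $L$ that depends on $d$, so to handle a product of values we have to change $L$ along the way. For this we need vectors that do not depend on $L$. They correspond to pairs $(\alpha,\beta)$ in $K^2$. For $c\in K^*$ put
\[
a_c=\frac{c+1}2,\qquad b_c=\frac{c-1}2,\qquad v_c=(a_cx_1-b_c,\;a_cx_2,\dots,a_cx_n,\;y_1,\dots,y_m).
\]
Then $a_c^2-b_c^2=c$. Moreover $v_1=v$, and $v_{-1}=(1,0,\dots,0,y)\sim e_1$.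

\begin{proposition}\label{prop:step}
If $q$ is anisotropic, then $v_c\sim v_{cd}$ for all $c\in K^*$ and $d\in D(q)$.
\end{proposition}

\begin{proof}
Write $d=d_1^2+q'(e)$ with $d_1\in K$ and $e\in K^{n-1}$. If $e\ne0$, let $f=e$ and $\kappa=1$. If $e=0$, let $f$ be any nonzero vector of $K^{n-1}$, which exists because $n\ge2$, and $\kappa=0$. Put $\lambda=q'(f)$. Since $q$ is anisotropic, $\lambda=q(0,f)\ne0$, and $-\lambda$ is not a square, for $-\lambda=s^2$ would give $q(s,f)=0$. Let $L=K\oplus Ki$ with $i^2=-\lambda$ and $\gamma=d_1+\kappa i$. In both cases $\mathcal N(\gamma)=d$.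

As $q'(f)\ne0$, the space $K^{n-1}$ is the direct sum of $Kf$ and its $q'$-orthogonal complement. Let $f_3,\dots,f_n$ be a basis of the latter and write
\[
(x_2,\dots,x_n)=\zeta_2f+w_3f_3+\dots+w_nf_n,
\]
so that $(\zeta_2,w_3,\dots,w_n)$ is obtained from $(x_2,\dots,x_n)$ by a matrix in $\mathrm{GL}_{n-1}(K)$. Let $\zeta=x_1+\zeta_2i$ and $w=(w_3,\dots,w_n,y_1,\dots,y_m)\in A^{N-2}$, and let $J$ be the ideal generated by the entries of $w$. By orthogonality, $q'(x_2,\dots,x_n)=\lambda\zeta_2^2+q'(\sum w_jf_j)$, and the last term is a quadratic form in the $w_j$. Hence $1=q(x)+\sum y_jz_j\equiv x_1^2+\lambda\zeta_2^2=\mathcal N(\zeta)\bmod J$, and we are in the setting \eqref{eq:setting} with $R=A$.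

For every $c'\in K^*$ we have $v_{c'}\sim\rho_\zeta(a_{c'},b_{c'})=(a_{c'}x_1-b_{c'},a_{c'}\zeta_2,w)$. If $c'\ne-1$, then $a_{c'}\ne0$ and the two vectors differ by a matrix in $\mathrm{GL}_N(K)$. If $c'=-1$, both have first coordinate $1$ and are equivalent to $e_1$. Since $h(\gamma a_c,\gamma b_c)=dc=h(a_{cd},b_{cd})\neq0$, formula \eqref{eq:gamma} and Lemma~\ref{lem:level} give
\[
v_c\sim\rho_\zeta(a_c,b_c)\sim\rho_\zeta(\gamma a_c,\gamma b_c)\sim\rho_\zeta(a_{cd},b_{cd})\sim v_{cd}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:main}]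
The isotropic case is Proposition~\ref{prop:isotropic}. If $q$ is anisotropic and $-1=d_1\cdots d_l$ with $d_j\in D(q)$, then $v=v_1\sim v_{d_1}\sim v_{d_1d_2}\sim\dots\sim v_{-1}\sim e_1$ by Proposition~\ref{prop:step}.
\end{proof}

\section{Necessity: an obstruction in Milnor $K$-theory}\label{sec:onlyif}

We imitate the argument given for $\mathbb R$ in Section~\ref{sec:intro}. It had three ingredients: the restriction to a sphere, the homotopy obtained by scaling the elementary factors, and an invariant that separates the inclusion of the sphere from a constant map. The homotopy is polynomial and makes sense over any field. The sphere becomes an affine quadric $S=\{\varphi=1\}$. For the invariant, recall that the degree of a map $S^{N-1}\to\mathbb R^N\setminus0$ counts the preimages of the positive half of the first coordinate axis. Over a field without an ordering we take the whole punctured axis and record the function $T_1$ on it, whose sign over $\mathbb R$ separates the two halves. The pair (axis, $T_1$) is a class in a Chow group with coefficients in Milnor $K$-theory.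

\subsection*{Chow groups with coefficients}
For a field $E$, the Milnor $K$-group $K_k(E)$ is the quotient of $(E^*)^{\otimes k}$ by the subgroup generated by the tensors $a_1\otimes\dots\otimes a_k$ with $a_j+a_{j+1}=1$ for some $j$; the class of $a_1\otimes\dots\otimes a_k$ is the symbol $\{a_1,\dots,a_k\}$. Thus $K_0(E)=\mathbb Z$, $K_1(E)=E^*$, and $K_k(E)=0$ for $k<0$ by convention. A discrete valuation $\nu$ of $E$ with residue field $\kappa$ defines a residue homomorphism $\partial_\nu\colon K_k(E)\to K_{k-1}(\kappa)$, characterized by $\partial_\nu\{\pi,u_2,\dots,u_k\}=\{\bar u_2,\dots,\bar u_k\}$ and $\partial_\nu\{u_1,\dots,u_k\}=0$ for a uniformizer $\pi$ and units $u_j$. For $k=1$ it is $\nu$, and for $k=2$ it is the tame symbol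
\begin{equation}\label{eq:tame}
\partial_\nu\{a,b\}=(-1)^{\nu(a)\nu(b)}\,\overline{b^{\nu(a)}a^{-\nu(b)}}\in\kappa^* .
\end{equation}
A finite extension $E'/E$ has norm maps $N_{E'/E}\colon K_k(E')\to K_k(E)$, equal to the field norm for $k=1$.

Let $V$ be an equidimensional variety over a field $F$, let $V^{(p)}$ be its set of points of codimension $p$ and $\kappa(x)$ the residue field of a point $x$. Put
\[
C^p(V,k)=\bigoplus_{x\in V^{(p)}}K_{k-p}(\kappa(x)),
\]
and define $d\colon C^p(V,k)\to C^{p+1}(V,k)$ by its components $d^x_y$. If $y$ is not in the closure $Z$ of $x$, then $d^x_y=0$. Otherwise the finitely many points $z$ above $y$ in the normalization of $Z$ define discrete valuations of $\kappa(x)$, and $d^x_y=\sum_zN_{\kappa(z)/\kappa(y)}\circ\partial_z$. Then $d\circ d=0$, and $A^p(V,k)$ denotes the cohomology of $C^\bullet(V,k)$ in degree $p$. For instance, $A^p(V,p)$ is the cokernel of the divisor map $\bigoplus_{x\in V^{(p-1)}}\kappa(x)^*\to\bigoplus_{y\in V^{(p)}}\mathbb Z$, the Chow group of cycles of codimension $p$. We use the following facts from Rost's paper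 \cite{Rost}, applied to the cycle module of Milnor $K$-theory.
\begin{enumerate}
\item[(a)] \emph{Pull-back.} A morphism $f\colon W\to V$ of smooth varieties induces $f^*\colon A^p(V,k)\to A^p(W,k)$, functorially in $f$, and $f^*$ agrees with flat pull-back when $f$ is flat. For \'etale $f$, flat pull-back sends $\alpha\in K_{k-p}(\kappa(x))$ to the family of its images in the groups $K_{k-p}(\kappa(y))$, $y\in f^{-1}(x)$.
\item[(b)] \emph{Homotopy invariance.} The projection $\pi\colon V\times\mathbb A^1\to V$ induces an isomorphism $\pi^*\colon A^p(V,k)\to A^p(V\times\mathbb A^1,k)$.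
\item[(c)] \emph{Units and boundaries.} For a global unit $a$ on $V$, multiplication by $\{a\}$ at each point anticommutes with $d$, so it induces a map $A^p(V,k)\to A^p(V,k+1)$. If $Z\subset V$ is closed of pure codimension $1$ with complement $U$, the exact sequence of complexes $0\to C^{\bullet-1}(Z,k-1)\to C^\bullet(V,k)\to C^\bullet(U,k)\to0$ gives a boundary map $A^p(U,k)\to A^p(Z,k-1)$: a cocycle on $U$ is viewed as a cochain on $V$, and its differential is supported on $Z$.
\item[(d)] \emph{Reciprocity.} Proper push-forward commutes with $d$. In particular, for an integral proper curve $\bar C$ over $F$ with generic point $x$ and $\beta\in K_2(\kappa(x))$, we have $\prod_yN_{\kappa(y)/F}(d^x_y\beta)=1$, where $y$ runs over the closed points of $\bar C$.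
\end{enumerate}
If $V$ is smooth and $\iota_0,\iota_1\colon V\to V\times\mathbb A^1$ are the sections $t=0$ and $t=1$, then $\iota_0^*\pi^*=\iota_1^*\pi^*=\mathrm{id}$ by (a), hence $\iota_0^*=\iota_1^*$ by (b). So morphisms that are joined by a polynomial homotopy induce the same pull-back.

\subsection*{The obstruction class on a quadric}
Let $F$ be a field of characteristic different from $2$ and $\varphi=u_1^2+\varphi'(u_2,\dots,u_N)$ a nondegenerate form over $F$ with $N\ge3$. Let $S=\{\varphi=1\}\subset\mathbb A^N_F$, with coordinate vector $u=(u_1,\dots,u_N)\in F[S]^N$. It is smooth of pure dimension $N-1$, because $\sum u_j\,\partial\varphi/\partial u_j=2\varphi=2$ is a unit on $S$. The shape of $\varphi$ provides the rational points $P_\pm=(\pm1,0,\dots,0)$. The points of codimension $N-1$ and $N-2$ of $S$ are the closed points and the generic points of the integral closed curves $C\subset S$, so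
\begin{equation}\label{eq:coker}
A^{N-1}(S,N)=\operatorname{coker}\Bigl(d\colon\bigoplus_{C\subset S}K_2(F(C))\longrightarrow\bigoplus_{y\in S\text{ closed}}\kappa(y)^*\Bigr).
\end{equation}
Let $\omega\in A^{N-1}(S,N)$ be the class of the element with component $-1\in F^*$ at $P_+$ and component $1$ at all other closed points.

\begin{lemma}\label{lem:vanish}
If $u$ is elementarily completable over $F[S]$, then $\omega=0$.
\end{lemma}

\begin{proof}
Let $T_1,\dots,T_N$ be the coordinates on $\mathbb A^N$ and $\ell=\{T_2=\dots=T_N=0\}\setminus0$, a closed curve in $\mathbb A^N\setminus0$. The symbol $\{T_1\}\in K_1(F(\ell))$, placed at the generic point of $\ell$, is a cocycle because $T_1$ is a unit on $\ell$. Let $\theta\in A^{N-1}(\mathbb A^N\setminus0,N)$ be its class.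

The natural object is the pull-back of $\theta$ along the embedding $S\to\mathbb A^N\setminus0$, but this map is not flat, and (a) does not describe it on cocycles. We therefore pass to the cone over $S$. Let $\sigma$ be the coordinate on $\mathbb G_m=\mathbb A^1\setminus0$ and
\[
g\colon S\times\mathbb G_m\to\mathbb A^N\setminus0,\qquad(p,\sigma)\mapsto\sigma u(p).
\]

\emph{The class $g^*\theta$ vanishes.} Let $u=Ee_1$ with $E=\prod_k(I+a_kE_{i_kj_k})$, $a_k\in F[S]$, and let $E(t)=\prod_k(I+ta_kE_{i_kj_k})\in\mathrm E_N(F[S][t])$. Since $E(t)$ is invertible, $H=\sigma E(t)e_1$ defines a morphism $S\times\mathbb G_m\times\mathbb A^1\to\mathbb A^N\setminus0$. We have $H\circ\iota_1=g$ and $H\circ\iota_0=\epsilon\circ\mathrm{pr}$, where $\mathrm{pr}$ is the projection to $\mathbb G_m$ and $\epsilon(\sigma)=\sigma e_1$. Hence $g^*\theta=\mathrm{pr}^*\epsilon^*\theta$. Now $\epsilon^*\theta$ lies in $A^{N-1}(\mathbb G_m,N)$, which is zero because the curve $\mathbb G_m$ has no points of codimension $N-1\ge2$.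

\emph{A cocycle representing $g^*\theta$.} The substitution $T=\sigma u$, with inverse $u=T/\sigma$, identifies $S\times\mathbb G_m$ with $\operatorname{Spec}F[T_1,\dots,T_N,\sigma^{\pm1}]/(\sigma^2-\varphi(T))$, and $g$ forgets $\sigma$. The polynomial $\sigma^2-\varphi(T)$ is monic in $\sigma$ and its derivative $2\sigma$ is a unit, so $g$ is \'etale. On $\ell$ the form $\varphi$ restricts to $T_1^2$, so
\[
g^{-1}(\ell)=\operatorname{Spec}F[T_1^{\pm1},\sigma^{\pm1}]/(\sigma^2-T_1^2)=(P_+\times\mathbb G_m)\sqcup(P_-\times\mathbb G_m),
\]
with $T_1=\sigma$ on the first component and $T_1=-\sigma$ on the second. By (a), $g^*\theta$ is represented by the cocycle with component $\{\sigma\}$ on $P_+\times\mathbb G_m$ and $\{-\sigma\}$ on $P_-\times\mathbb G_m$.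

\emph{Return to $S$.} The boundary map along $S\times0\subset S\times\mathbb A^1$ lowers the degree of symbols by one, and applied to $g^*\theta$ itself it would forget the sign that distinguishes $\sigma$ from $-\sigma$. So we first multiply by the global unit $\sigma$. By (c), the class $\{\sigma\}\cdot g^*\theta=0$ in $A^{N-1}(S\times\mathbb G_m,N+1)$ is represented by $\{\sigma,\sigma\}$ on $P_+\times\mathbb G_m$ and $\{\sigma,-\sigma\}$ on $P_-\times\mathbb G_m$. Its image under the boundary map $A^{N-1}(S\times\mathbb G_m,N+1)\to A^{N-1}(S,N)$ is given by the residues at $\sigma=0$ on the lines $P_\pm\times\mathbb A^1$. By \eqref{eq:tame} these are $(-1)\cdot(\sigma/\sigma)=-1$ at $P_+$ and $(-1)\cdot(-\sigma/\sigma)=1$ at $P_-$. The image is therefore $\omega$, and $\omega=0$.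
\end{proof}

To exploit $\omega=0$ we need a homomorphism on the group \eqref{eq:coker}. The product of the norms to $F$ is the obvious candidate. On a complete variety it would kill the image of $d$ by reciprocity. On the affine variety $S$ the points at infinity contribute an error, which is controlled by Knebusch's norm principle (\cite{Knebusch}; \cite[VII.5.1]{Lam}): \emph{if $M/F$ is a finite extension and $a\in M^*$ is a value of $\varphi$ over $M$, then $N_{M/F}(a)$ is a product of elements of $D_F(\varphi)$.}

\begin{lemma}\label{lem:norm}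
The map $(a_y)_y\mapsto\prod_yN_{\kappa(y)/F}(a_y)$ induces a homomorphism
\[
A^{N-1}(S,N)\longrightarrow F^*/\langle D_F(\varphi)\rangle .
\]
It sends $\omega$ to the class of $-1$.
\end{lemma}

\begin{proof}
Let $C\subset S$ be an integral closed curve with generic point $x$, let $\beta\in K_2(F(C))$, and let $\bar C$ be the closure of $C$ in the projective quadric $\{\varphi(u)=u_0^2\}\subset\mathbb P^N$. Since $C$ is closed in $S$, we have $\bar C\cap S=C$, and (d) gives
\[
\prod_{y\in C}N_{\kappa(y)/F}(d^x_y\beta)=\prod_{y\in\bar C\setminus C}N_{\kappa(y)/F}(d^x_y\beta)^{-1}.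
\]
A point $y\in\bar C\setminus C$ lies on $\{u_0=0,\ \varphi(u)=0\}$, so $\varphi$ is isotropic over the finite extension $\kappa(y)$ of $F$. Being nondegenerate, it is universal over $\kappa(y)$. By the norm principle, $N_{\kappa(y)/F}(\kappa(y)^*)\subset\langle D_F(\varphi)\rangle$. So the left-hand side lies in $\langle D_F(\varphi)\rangle$, and the map is well defined on the cokernel \eqref{eq:coker}. The last assertion holds because $\kappa(P_+)=F$.
\end{proof}

For $F=\mathbb R$ and $\varphi$ positive definite, the points at infinity have residue field $\mathbb C$, their norms are positive, and the homomorphism of Lemma~\ref{lem:norm} is the product of the signs at the real points. Lemmas~\ref{lem:vanish} and~\ref{lem:norm} together give the case $m=0$ of necessity.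

\begin{proposition}\label{prop:m0}
If $u$ is elementarily completable over $F[S]$, then $-1\in\langle D_F(\varphi)\rangle$.
\end{proposition}

\subsection*{From $m=0$ to arbitrary $m$}
The substitution $z_j\mapsto y_j$ used over $\mathbb R$ would only show that $-1$ is a product of values of the larger form $q+y_1^2+\dots+y_m^2$. To lose nothing we substitute $z_j\mapsto\tau_jy_j$ with indeterminates $\tau_j$ and then remove the $\tau_j$ one at a time by taking leading coefficients. We write $\psi\perp\langle\tau\rangle$ for the form $\psi(f)+\tau g^2$ in one more variable $g$.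

\begin{lemma}\label{lem:descent}
Let $k$ be a field of characteristic different from $2$, $\psi$ an anisotropic form over $k$ with $1\in D_k(\psi)$, and $k'=k((\tau))$. Then $\psi'=\psi\perp\langle\tau\rangle$ is anisotropic over $k'$ and $1\in D_{k'}(\psi')$. If $-1\in\langle D_{k'}(\psi')\rangle$, then $-1\in\langle D_k(\psi)\rangle$.
\end{lemma}

\begin{proof}
Let $\nu$ be the $\tau$-adic valuation and $\mathrm{lc}\colon k'^*\to k^*$ the homomorphism that sends a Laurent series to its leading coefficient. Let $(f,g)\ne0$ be a vector over $k'$. If $f\ne0$, write $f=\tau^af_0$, where $f_0$ has entries in $k[[\tau]]$ and $f_0(0)\ne0$. Then $\psi(f_0)$ has constant term $\psi(f_0(0))$, which is nonzero by anisotropy; so $\nu(\psi(f))=2a$ is even and $\mathrm{lc}(\psi(f))\in D_k(\psi)$. If $g\ne0$, then $\nu(\tau g^2)$ is odd and $\mathrm{lc}(\tau g^2)$ is a nonzero square, which lies in $D_k(\psi)$ because $1$ does. When both terms are nonzero, their valuations differ, and the leading coefficient of the sum is that of the term of smaller valuation. Hence $\psi'(f,g)\ne0$ and $\mathrm{lc}(\psi'(f,g))\in D_k(\psi)$.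 Since $\mathrm{lc}$ is a homomorphism, it maps $\langle D_{k'}(\psi')\rangle$ into $\langle D_k(\psi)\rangle$, and $\mathrm{lc}(-1)=-1$. Finally, $1\in D_k(\psi)\subset D_{k'}(\psi')$.
\end{proof}

\begin{proof}[Proof of necessity in Theorem~\ref{thm:main}]
Assume that $v$ is elementarily completable over $A$. If $q$ is isotropic, then $-1\in D(q)$ by Proposition~\ref{prop:isotropic}. Let $q$ be anisotropic. Let $F=K(\tau_1,\dots,\tau_m)$ be a rational function field and $\varphi=q\perp\langle\tau_1\rangle\perp\dots\perp\langle\tau_m\rangle$, a nondegenerate form in $N\ge3$ variables of the shape $u_1^2+\varphi'$. The assignments $x_i\mapsto u_i$, $y_j\mapsto u_{n+j}$, $z_j\mapsto\tau_ju_{n+j}$ send $q(x)+\sum y_jz_j$ to $\varphi(u)=1$, so they define a ring homomorphism $A\to F[S]$ that carries $v$ to $u$. Hence $u$ is elementarily completable, and $-1\in\langle D_F(\varphi)\rangle$ by Proposition~\ref{prop:m0}.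

Let $k_0=K$, $k_j=k_{j-1}((\tau_j))$, and let $\psi_j=q\perp\langle\tau_1\rangle\perp\dots\perp\langle\tau_j\rangle$ over $k_j$. By induction on $j$, Lemma~\ref{lem:descent} shows that $\psi_j$ is anisotropic over $k_j$ and represents $1$. Since $F\subset k_m$, we have $-1\in\langle D_{k_m}(\psi_m)\rangle$, and $m$ applications of the last assertion of Lemma~\ref{lem:descent} give $-1\in\langle D_K(q)\rangle$.
\end{proof}

\begin{remark}\label{rem:degenerate}
Necessity fails without nondegeneracy. For $K=\mathbb R$ and $q'=0$, the group $\langle D(q)\rangle$ consists of positive numbers, but $x_1,y_1,\dots,y_m$ generate the unit ideal and $x_2$ is a spare coordinate, so $v$ is elementarily completable by Lemma~\ref{lem:spare}. The step that breaks is Lemma~\ref{lem:norm}, where an isotropic form has to be universal.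
\end{remark}

\section{Sums of squares and the level}\label{sec:squares}

Let $D(k)$ be the set of nonzero sums of $k$ squares in $K$; then $D(k)\subset D(k')$ for $k\le k'$. We use three theorems of Pfister: in characteristic different from $2$, the set $D(2^k)$ is a subgroup of $K^*$ for every $k\ge0$; the level of a field is a power of $2$ or $\infty$; and every power of $2$ is the level of some field.

\begin{proof}[Proof of Theorem~\ref{thm:squares}]
Let $\operatorname{char}K=2$. Then $-1=1^2$, so the condition always holds, and we have to show that $v$ is elementarily completable. The situation is that of Remark~\ref{rem:degenerate}. With $x'=x_1+\dots+x_n$ we have $x'^2+\sum y_jz_j=1$, and adding $x_2,\dots,x_n$ to the first coordinate turns $v$ into $(x',x_2,\dots,x_n,y)$. The coordinates other than $x_2$ generate the unit ideal, so Lemma~\ref{lem:spare} applies.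

Let $\operatorname{char}K\ne2$. The form $q=x_1^2+\dots+x_n^2$ is nondegenerate and $D(q)=D(n)$. By Theorem~\ref{thm:main} it suffices to show that $-1\in\langle D(n)\rangle$ if and only if $-1\in D(2^r)$. If $-1\in\langle D(n)\rangle$, then $-1\in D(2^r)$, because $D(2^r)$ is a group that contains $D(n)$. Conversely, let $-1=a+b$, where $a$ and $b$ are sums of $2^{r-1}$ squares. If $a=0$ or $b=0$, then $-1\in D(2^{r-1})\subset D(n)$. Otherwise $a,b\in D(2^{r-1})$, hence $b/a\in D(2^{r-1})$, and $1+b/a=-a^{-1}\ne0$ lies in $D(2^{r-1}+1)\subset D(n)$. So $-1=a(1+b/a)$ is a product of two elements of $D(n)$.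
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:level}]
Let $s=s(K)$ and $2^{r-1}<n\le2^r$. The conjectured condition is $s\le n-1$. Since $2^{r-1}\le n-1<2^r$ and $s$ is a power of $2$ or $\infty$, it is equivalent to $s\le2^{r-1}$. The condition of Theorem~\ref{thm:squares} is $s\le2^r$. The two differ exactly when $s=2^r$, that is, when $s/2<n\le s<\infty$. As $n\ge2$, this cannot happen if $s\in\{1,\infty\}$, and for any other value of $s$ it happens for $(n,m)=(s,1)$. Given $n\ge2$, the conjecture fails over any field of level $2^r$.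
\end{proof}

\begin{example}
Let $p\equiv3\bmod4$ be a prime. Then $-1$ is not a square in $\mathbb F_p$, and it is a sum of two squares because the sets $\{a^2\}$ and $\{-1-b^2\}$ have $(p+1)/2$ elements each and must meet. So $s(\mathbb F_p)=2$, and the conjecture fails for $n=2$ and every $m\ge1$.

The field $\mathbb Q_2$ has level $4$. Indeed, $-7\equiv1\bmod8$ is a square $c^2$ in $\mathbb Q_2$, and $-1=c^2+2^2+1^2+1^2$. If $-1$ were a sum of three squares, there would be $a_1,\dots,a_4\in\mathbb Z_2$, not all even, with $\sum a_j^2=0$; reduction modulo $4$ forces all $a_j$ to be odd, and then $\sum a_j^2\equiv4\bmod8$. So over $\mathbb Q_2$ the conjecture fails for $n\in\{3,4\}$ and every $m\ge0$.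
\end{example}

\begin{thebibliography}{9}

\bibitem{Knebusch}
Knebusch, Invent. Math. \textbf{12} (1971).

\bibitem{Lam}
Lam, \emph{Introduction to Quadratic Forms over Fields}.

\bibitem{Rost}
Rost, \emph{Chow groups with coefficients}, Doc. Math. \textbf{1} (1996).

\bibitem{Yengui}
Ihsen Yengui, \texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 53636/\allowbreak 1/\allowbreak Ihsen\%20Yengui.pdf}.

\end{thebibliography}
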